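# The Jacobson radical of a commutative subspace lattice algebra

## 1. Three-by-three matrices over a lattice that is not a chain

Let $e_1,e_2,e_3$ be the standard basis of $\mathbb C^3$ and consider the five subspaces
$$0,\quad [e_1],\quad [e_2],\quad [e_1,e_2],\quad \mathbb C^3 .$$
They form a lattice: sums and intersections stay inside the list. A matrix $T$ leaves all five invariant exactly when $Te_1\in[e_1]$ and $Te_2\in[e_2]$, that is,
$$T=\begin{pmatrix}a&0&x\\0&b&y\\0&0&d\end{pmatrix}.$$
Call the algebra of these matrices $\mathcal A$. What is its Jacobson radical? Recall that in a unital Banach algebra the radical is a two-sided ideal, and that $T$ belongs to it if and only if $BT$ is quasinilpotent (spectrum $\{0\}$) for every $B$ in the algebra.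

If $a=b=d=0$, then for every $B\in\mathcal A$ the product $BT$ has zero diagonal as well, so $(BT)^2=0$, and $T$ is in the radical. If $a\neq0$, take $B=E_{11}\in\mathcal A$, the matrix unit: $BT=aE_{11}+xE_{13}$ has the eigenvalue $a$, so $T$ is not in the radical. The same works for $b$ and $d$ with $E_{22}$ and $E_{33}$. So the radical is $\{a=b=d=0\}$.

Let us read the three diagonal entries off the lattice. The entry $a$ is the compression of $T$ to $[e_1]\ominus 0$, the entry $b$ is the compression to $[e_2]\ominus0$, and $d$ is the compression to $\mathbb C^3\ominus[e_1,e_2]$. These are differences of lattice elements. Each comes from a lattice homomorphism $\phi$ from the lattice to $\{0,1\}$ with $\phi(0)=0$, $\phi(\mathbb C^3)=1$. Indeed $\phi([e_1])\wedge\phi([e_2])=\phi(0)=0$, so the pair $(\phi([e_1]),\phi([e_2]))$ is $(1,0)$, $(0,1)$ or $(0,0)$, and $\phi([e_1,e_2])$ is the maximum of the two. For the pair $(1,0)$ the differences $L\ominus M$ with $M\le L$, $\phi(L)=1$, $\phi(M)=0$ have a smallest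 member, $[e_1]\ominus0$. For $(0,1)$ the smallest is $[e_2]\ominus 0$, for $(0,0)$ it is $\mathbb C^3\ominus[e_1,e_2]$. So $T$ is in the radical if and only if, for every $\phi$, the compression of $T$ to the smallest difference belonging to $\phi$ is $0$.

In infinite dimensions there may be no smallest difference. On $L^2[0,1]$ let $N_t$ be the projection onto the functions supported in $[0,t]$, $0\le t\le1$. A homomorphism $\phi$ of this chain is a cut of $[0,1]$: either $\phi(N_t)=1\iff t\ge t_0$ for some $t_0\in(0,1]$, or $\phi(N_t)=1\iff t>t_0$ for some $t_0\in[0,1)$. The differences belonging to $\phi$ shrink to nothing: they contain intervals $(t_0-\delta,t_0)$ in the first case and $(t_0,t_0+\delta)$ in the second, with $\delta$ as small as we like. The operator $Vf(x)=\int_x^1f(y)\,dy$ leaves every $N_t$ invariant, and its compression to $L^2(\alpha,\beta)$ has Hilbert–Schmidt norm $(\beta-\alpha)/\sqrt2$. No compression to a nonempty interval vanishes, but along every $\phi$ the norms tend to $0$. So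 the natural condition is that the infimum of the norms of the compressions belonging to $\phi$ is $0$, for every $\phi$. Does this condition describe the radical, for every lattice of commuting projections?

## 2. Commutative subspace lattices, intervals, and the ideals $I_\phi$

Throughout, $H\ne0$ is a complex Hilbert space of any dimension, projections are orthogonal, and $N^\perp=I-N$.

**Definition 1.** A commutative subspace lattice (CSL) is a strongly closed lattice $\mathcal L$ of pairwise commuting projections on $H$ containing $0$ and $I$. Its algebra is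
$$\mathcal A=\mathrm{Alg}\,\mathcal L=\{T\in B(H):NTN=TN\ \text{for all }N\in\mathcal L\}.$$
A nest is a totally ordered CSL.

We have $N\wedge N'=NN'$ and $N\vee N'=N+N'-NN'$, so $\mathcal L$ is distributive. It is complete, since monotone nets of projections converge strongly. Clearly $\mathcal L'\subseteq\mathcal A$, and $\mathcal L''\subseteq\mathcal L'$ is abelian.

**Definition 2.** An interval is a projection $N-M=NM^\perp$ with $M\le N$ in $\mathcal L$.

For all $L,M\in\mathcal L$ the projection $LM^\perp=L-L\wedge M$ is an interval, and products of intervals are intervals, because $NM^\perp N'M'^\perp=(N\wedge N')(M\vee M')^\perp$. Intervals lie in $\mathcal L''$.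

**Definition 3.** $\mathrm{Hom}(\mathcal L,2)$ is the set of lattice homomorphisms $\phi:\mathcal L\to\{0,1\}$ with $\phi(0)=0$, $\phi(I)=1$, with the topology of pointwise convergence. For such $\phi$ let $\mathcal E_\phi$ be the set of intervals $L-M$ with $M\le L$, $\phi(L)=1$, $\phi(M)=0$, and put
$$r_\phi(T)=\inf_{E\in\mathcal E_\phi}\|ETE\|,\qquad I_\phi=\{T\in\mathcal A:r_\phi(T)=0\}.$$

Members of $\mathcal E_\phi$ are nonzero, since $\phi(L)\ne\phi(M)$. The set $\mathcal E_\phi$ is closed under products: $(L-M)(L'-M')=L\wedge L'-(L\wedge L')\wedge(M\vee M')$, and $\phi$ takes the values $1$ and $0$ on the two terms. Hence $\mathcal E_\phi$ is a decreasing net. Also $N=N-0\in\mathcal E_\phi$ if $\phi(N)=1$, and $N^\perp=I-N\in\mathcal E_\phi$ if $\phi(N)=0$. Finally $\mathrm{Hom}(\mathcal L,2)$ is compact, being closed in $\{0,1\}^{\mathcal L}$.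

*Example.* Let $H=\ell^2(\mathbb N)$ and let $\mathcal L$ consist of all projections onto coordinate subspaces, so $\mathcal L$ is the Boolean algebra of subsets of $\mathbb N$ and $\mathcal A$ is the algebra $\ell^\infty$ of diagonal operators. A homomorphism $\phi$ is an ultrafilter, and $\mathcal E_\phi$ consists of its members. A diagonal operator $f$ is in $I_\phi$ if and only if $|f|\to0$ along the ultrafilter. The principal ultrafilters already force $\bigcap_\phi I_\phi=0$, and the radical of $\ell^\infty$, a commutative $C^*$-algebra, is $0$.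

**Facts about $\mathcal A$.** For a Hilbert space $K$ put $\mathcal A_K=\mathrm{Alg}(\mathcal L\otimes1_K)\subseteq B(H\otimes K)$. An operator $X\in B(H)$ also denotes $X\otimes1_K$.

* (F1) If $X\in\mathcal A_K$ and $N\in\mathcal L$, then $N^\perp X=N^\perp XN^\perp$. So for a contraction $B\in\mathcal A_K$ we get $B^*N^\perp B=N^\perp B^*N^\perp BN^\perp\le N^\perp$.
* (F2) For an interval $E=NM^\perp$ the map $X\mapsto EXE$ sends $\mathcal A_K$ into itself and is multiplicative there: using $M^\perp X=M^\perp XM^\perp$ and $YN=NYN$, we get $EXYE=E\,XM^\perp NY\,E=EXEYE$.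
* (F3) For an interval $E=N-M$, the set $\mathcal L_E=\{LE:L\in\mathcal L\}$ is a CSL on $EH$, and $\mathrm{Alg}\,\mathcal L_E=E\mathcal AE\subseteq\mathcal A$ (extend by $0$). For closedness, let $L_iE\to P$ strongly. Then $(L_i\wedge N)\vee M=L_iE+M\in\mathcal L$ converges to $P+M$, so $P+M\in\mathcal L$ and $P=(P+M)E$. If $X\in\mathrm{Alg}\,\mathcal L_E$ and $L\in\mathcal L$, the range of $XL=XEL$ lies in $ELH\subseteq LH$, so $X\in\mathcal A$ and $X=EXE$. Conversely $EXE$ with $X\in\mathcal A$ leaves every $LE$ invariant.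

**Finite sublattices.** A finite sublattice $F\subseteq\mathcal L$ always contains $0,I$ here; every finite subset of $\mathcal L$ lies in one. Its atoms are the nonzero atoms of the Boolean algebra that it generates. They are products of projections $N$ and $N^\perp$ with $N\in F$, hence intervals. Put
$$\Delta_F(X)=\sum_{E\text{ atom of }F}EXE,\qquad T_F=T-\Delta_F(T),\qquad r(T)=\inf_F\|\Delta_F(T)\|.$$
The operator $\Delta_F(X)$ is the average of $WXW^*$ over the finite group of unitaries $W=\sum\pm E\in\mathcal L''$. So $\Delta_F$ is contractive, and by (F2) and orthogonality of the atoms it is multiplicative on $\mathcal A$.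

Let $G=N_i-N_{i-1}$ be a gap of a maximal chain in $F$ and $N\in F$. Then $N_{i-1}\vee(N\wedge N_i)=N_{i-1}+NG$ lies between $N_{i-1}$ and $N_i$ in $F$, so it is one of the two, and $NG\in\{0,G\}$. Thus $G$ is an atom; since the gaps sum to $I$, *the atoms of $F$ are exactly the gaps of any maximal chain in $F$*.

In the example of Section 1, with $F$ the whole lattice, $\Delta_F(T)$ is the diagonal part $\mathrm{diag}(a,b,d)$, and $0\le[e_1]\le[e_1,e_2]\le\mathbb C^3$ is a maximal chain.

**Textbook facts.** On bounded sets multiplication is jointly SOT-continuous, amplification $X\mapsto X\otimes1$ is SOT-continuous, and the weak* topology equals WOT. Balls are WOT-compact, the norm is SOT-lower semicontinuous, and bounded convex sets have the same weak*, WOT and SOT closures. A continuous function acts SOT-continuously on bounded sets of self-adjoint operators. If $u_{m+n}\le u_mu_n$ with $u_m\ge0$, then $\lim u_m^{1/m}=\inf_{m\ge1}u_m^{1/m}$ (Fekete). Schur's test, the max-flow–min-cut theorem and Grothendieck's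 inequality are recalled where they are used; $\kappa_G$ is the complex Grothendieck constant.

**Two theorems.** Ringrose proved $\mathrm{rad}(\mathrm{Alg}\,\mathcal L)=\bigcap_\phi I_\phi$ for nests, and Hopenwasser and Hopenwasser–Larson proved $\bigcap_\phi I_\phi\subseteq\mathrm{rad}(\mathrm{Alg}\,\mathcal L)$ for every CSL. Equality holds in general.

**Theorem A.** For every commutative subspace lattice $\mathcal L$, on a Hilbert space of any dimension,
$$\mathrm{rad}(\mathrm{Alg}\,\mathcal L)=\bigcap\{I_\phi:\phi\in\mathrm{Hom}(\mathcal L,2)\}.$$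

**Theorem B.** For every CSL and $T\in\mathcal A$:
$$\mathrm{dist}(T,\mathrm{rad}\,\mathcal A)=r(T)=\max_\phi r_\phi(T)=\inf_g\|gTg^{-1}\|=\lim_n\Big(\sup\|TB_1T\cdots B_{n-1}T\|\Big)^{1/n},\tag{1}$$
where $g$ runs over the operators $\sum_i\gamma_i(N_i-N_{i-1})$ with $0=N_0\le\dots\le N_n=I$ in $\mathcal L$ and $0<\gamma_1\le\dots\le\gamma_n$, and the $B_i$ over contractions in $\mathcal A_{\ell^2}$. If $\sigma$ denotes the last limit and $\sigma_1$ the same limit with $B_i\in\mathcal A$, then $\sigma_1\le\sigma\le\kappa_G\sigma_1$. In particular $T\in\mathrm{rad}(\mathrm{Alg}\,\mathcal L)\iff T\otimes1\in\mathrm{rad}(\mathrm{Alg}(\mathcal L\otimes1_K))$ for any $K\ne0$.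

## 3. Finite chains see all the $\phi$ at once, and give one inclusion

The next two statements turn the condition "$r_\phi(T)=0$ for all $\phi$" into a statement about finite chains. For $\phi\in\mathrm{Hom}(\mathcal L,2)$ and a finite sublattice $F$ put
$$E_F^\phi=\prod_{N\in F,\ \phi(N)=1}N\ \prod_{N\in F,\ \phi(N)=0}N^\perp\in\mathcal E_\phi .$$
It is nonzero, and every $N\in F$ contains it or is orthogonal to it, so it is an atom of $F$.

**Proposition 1.** For $T\in\mathcal A$, $r(T)=\max_\phi r_\phi(T)$. Hence $\bigcap_\phi I_\phi=\{T\in\mathcal A:r(T)=0\}$.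

*Proof.* **Step 1.** We show $r_\phi\le r$ for each $\phi$. For every $F$, $r_\phi(T)\le\|E_F^\phi TE_F^\phi\|\le\|\Delta_F(T)\|$; take the infimum over $F$.

**Step 2.** We find $\phi$ with $r_\phi(T)\ge r(T)$ by compactness. Let $\Psi_F=\{\phi:\|E_F^\phi TE_F^\phi\|\ge r(T)\}$. It is closed, as it depends only on $\phi|_F$. It is nonempty: some atom $E$ of $F$ has $\|ETE\|=\|\Delta_F(T)\|\ge r(T)$. Choose a character of the commutative $C^*$-algebra $C^*(\mathcal L)$ equal to $1$ on the nonzero projection $E$; it restricts to some $\phi\in\mathrm{Hom}(\mathcal L,2)$. For $N\in F$ with $E\le N$ we get $\phi(N)=1$, and for $E\perp N$ we get $\phi(N)=0$; so $E\le E_F^\phi$, and both are atoms, so $E_F^\phi=E$. If $F\subseteq F'$, then $E_{F'}^\phi\le E_F^\phi$, so $\Psi_{F'}\subseteq\Psi_F$. By compactness there is $\phi\in\bigcap_F\Psi_F$. For $E=L-M\in\mathcal E_\phi$ use $F=\{0,M,L,I\}$, for which $E_F^\phi=LM^\perp=E$; thus $\|ETE\|\ge r(T)$. $\square$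

**Proposition 2.** For $T\in\mathcal A$, $r(T)=\inf_g\|gTg^{-1}\|$ with $g$ as in Theorem B. The spectral radius of $T$ is at most $r(T)$, and $r(T)=0$ implies $T\in\mathrm{rad}\,\mathcal A$.

*Proof.* **Step 1.** We damp the off-diagonal part by conjugation, to get $\inf_g\|gTg^{-1}\|\le r(T)$. Given $F$, take a maximal chain in $F$ with gaps $G_1,\dots,G_n$ and $g=\sum\beta^{-i}G_i$, $0<\beta<1$. As $G_{i'}TG_i=0$ for $i'>i$,
$$gTg^{-1}=\Delta_F(T)+\sum_{d\ge1}\beta^d\sum_iG_{i-d}TG_i .$$
For each $d$ the inner sum has orthogonal initial and orthogonal final spaces, so its norm is at most $\|T\|$. Hence $\|gTg^{-1}\|\le\|\Delta_F(T)\|+\|T\|\beta/(1-\beta)$; let $\beta\to0$.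

**Step 2.** We prove the reverse inequality. Let $\|gTg^{-1}\|\le t$ and let $X$ be a gap of the chain belonging to $g$. Then $gX=\gamma X$ with a scalar $\gamma>0$, so $\|XTX\|=\|XgTg^{-1}X\|\le t$. The chain is a finite sublattice $F$ with $\Delta_F(T)=\sum XTX$, so $r(T)\le t$.

**Step 3.** We draw the conclusion about the radical. The spectral radius of $T$ equals that of $gTg^{-1}$, so it is at most $\|gTg^{-1}\|$, hence at most $r(T)$. For $B\in\mathcal A$, $\Delta_F(BT)=\Delta_F(B)\Delta_F(T)$ gives $r(BT)\le\|B\|r(T)$. If $r(T)=0$, all $BT$ are quasinilpotent, that is, $T\in\mathrm{rad}\,\mathcal A$. $\square$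

So $\bigcap_\phi I_\phi\subseteq\mathrm{rad}\,\mathcal A$, which is the result of Hopenwasser and Hopenwasser–Larson quoted above; for instance, the operator $V$ of Section 1 is in the radical of its nest algebra. The remaining question is: *if $T$ is in the radical and $\varepsilon>0$, is there a finite chain in $\mathcal L$ all of whose gaps compress $T$ to norm at most $\varepsilon$?*

## 4. The nest case by gluing rank one operators, and where this stops

Let $\mathcal L$ be a nest, $T\in\mathcal A$ and $s=r_\phi(T)>0$. The natural approach is to build one $B\in\mathcal A$ for which $BT$ has positive spectral radius. Let $L_\infty=\bigwedge\{N:\phi(N)=1\}$ and $M_\infty=\bigvee\{M:\phi(M)=0\}$; in a nest $M_\infty\le L_\infty$.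

Suppose first $M_\infty<L_\infty$. If $\phi(M_\infty)$ were $1$, then $L_\infty\le M_\infty$; so $\phi(M_\infty)=0$, and likewise $\phi(L_\infty)=1$. Hence $E=L_\infty-M_\infty\in\mathcal E_\phi$ and $\|ETE\|\ge s>0$. Every $N\in\mathcal L$ contains $E$ or is orthogonal to it, so $B(EH)\subseteq\mathcal A$. Choose $v\in EH$ with $w=ETv\ne0$ and $X=\langle\cdot,w\rangle v$. By (F2), $E(XT)^nE=(XETE)^n$ has the eigenvalue $\|w\|^{2n}$, so $XT$ is not quasinilpotent and $T\notin\mathrm{rad}\,\mathcal A$.

Now suppose $M_\infty=L_\infty=:N$ and $\phi(N)=1$. Then $\phi(M)=0$ exactly for $M<N$, and $N=\bigvee\{M:M<N\}$. Put $M_1=0$. Given $M_n<N$, the projections $M-M_n$ converge strongly to $N-M_n$ as $M\uparrow N$, and $\|(N-M_n)T(N-M_n)\|\ge s$. So there is $M_{n+1}$ with $M_n<M_{n+1}<N$ such that $E_n=M_{n+1}-M_n$ has $\|E_nTE_n\|>s/2$. Choose unit vectors $x_n\in E_nH$ with $y_n=E_nTx_n$, $\|y_n\|>s/2$, and put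
$$B=\sum_{n\ge1}\|y_{n+1}\|^{-2}\langle\cdot,y_{n+1}\rangle x_n .$$
The summands have orthogonal initial and orthogonal final spaces, so $\|B\|\le2/s$. Each summand is in $\mathcal A$: if $M'\le M_{n+1}$, it vanishes on $M'H$, since $y_{n+1}\perp M_{n+1}H$; if $M'\ge M_{n+1}$, its range lies in $M'H$. The operator $B$ maps $M_jH=E_1H\oplus\dots\oplus E_{j-1}H$ into $M_{j-1}H$ for $j\ge2$, and $Tx_j\in y_j+M_jH$. So $BTx_j\in x_{j-1}+M_{j-1}H$ and $BTM_jH\subseteq M_{j-1}H$. By induction $(BT)^kx_{k+1}\in x_1+M_1H=\{x_1\}$, so $\|(BT)^k\|\ge1$ for all $k$, and $T\notin\mathrm{rad}\,\mathcal A$. If instead $\phi(N)=0$, then $\phi(M)=1$ exactly for $M>N$, and $N$ is the infimum of these $M$. The same construction goes downward: $I=M_1>M_2>\dots>N$, $E_n=M_n-M_{n+1}$ with $\|E_nTE_n\|>s/2$, $x_n,y_n\in E_nH$ as before, and $B=\sum\|y_n\|^{-2}\langle\cdot,y_n\rangle x_{n+1}\in\mathcal A$. Now $BTx_n\in x_{n+1}+M_{n+2}H$ and $BTM_{n+1}H\subseteq M_{n+2}H$, so $(BT)^kx_1\in x_{k+1}+M_{k+2}H$ has norm at least $1$.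

For a general CSL this stops at one line: the rank one operators that carry $E_{n+1}H$ to $E_nH$ need not belong to $\mathcal A$. In the diagonal example $\mathcal A=\ell^\infty$ of Section 2 we have $E\mathcal AE'=0$ for all orthogonal intervals $E,E'$, so no element of $\mathcal A$ connects different intervals at all. In such a case each interval must contribute a large power on its own, and a lower bound for $\|ETE\|$ does not give that. In Section 1, for $T=xE_{13}+yE_{23}$ the norm can be $1$ while $(BT)^2=0$ for every $B\in\mathcal A$.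

The gluing survives if the norm $\|ETE\|$ is replaced by a growth rate of powers on $E$.

## 5. Elements of the radical have small growth rates on small intervals

For $T\in\mathcal A$ with $\|T\|\le1$ and an interval $E$ let
$$u_m(E)=\sup\{\|(B\,ETE)^m\|:B\in\mathrm{Alg}\,\mathcal L_E,\ \|B\|\le1\}\quad(m\ge1),\qquad u_0(E)=1 .$$
Since $u_{m+n}\le u_mu_n$, the limit $\tau(E)=\lim u_m(E)^{1/m}=\inf_{m\ge1}u_m(E)^{1/m}\le1$ exists. If $E\le E'$ and $B\in\mathrm{Alg}\,\mathcal L_E\subseteq\mathrm{Alg}\,\mathcal L_{E'}$, then $E(B\,E'TE')^mE=(B\,ETE)^m$ by (F2). So $u_m$ and $\tau$ increase with $E$.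

**Proposition 3.** If $T\in\mathrm{rad}\,\mathcal A$ and $\|T\|\le1$, then $\inf_{E\in\mathcal E_\phi}\tau(E)=0$ for every $\phi$.

*Proof.* Suppose $\tau(E)\ge\tau_0>0$ for all $E\in\mathcal E_\phi$; then $\tau_0\le1$. Let $L_\infty=\bigwedge\{N:\phi(N)=1\}$ and $M_\infty=\bigvee\{M:\phi(M)=0\}$. The decreasing net $\mathcal E_\phi$ converges strongly to the interval $E_\infty=L_\infty M_\infty^\perp$.

**Step 1.** We dispose of the limit interval by showing $E_\infty TE_\infty=0$. If $\phi(N)=1$, then $E_\infty\le L_\infty\le N$; if $\phi(N)=0$, then $N\le M_\infty$ and $E_\infty\perp N$. So $B(E_\infty H)\subseteq\mathcal A$. If $w=E_\infty Tv\ne0$ for some $v\in E_\infty H$, put $X=\langle\cdot,w\rangle v\in\mathcal A$. Then $E_\infty(XT)^nE_\infty=(XE_\infty TE_\infty)^n$ has the eigenvalue $\|w\|^{2n}$ with eigenvector $v$. So $XT$ is not quasinilpotent, contradicting $XT\in\mathrm{rad}\,\mathcal A$.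

**Step 2.** We pass to a part of the space on which the net $\mathcal E_\phi$ tends to $0$ but the growth rate stays at least $\tau_0$. Let $G_1=L_\infty M_\infty$, $G_2=E_\infty$, $G_3=L_\infty^\perp$, the gaps of $0\le L_\infty M_\infty\le L_\infty\le I$. Let $E\in\mathcal E_\phi$, let $B\in\mathrm{Alg}\,\mathcal L_E$ be a contraction and $Z=B\,ETE$. As $G_iZG_j=0$ for $i>j$, $Z^m$ is the sum of the products $(G_{i_0}ZG_{i_1})(G_{i_1}ZG_{i_2})\cdots(G_{i_{m-1}}ZG_{i_m})$ over monotone sequences $i_0\le\dots\le i_m$ in $\{1,2,3\}$; there are $\binom{m+3}2$ of these. Each term contains at most two off-diagonal blocks, of norm at most $1$. The remaining factors form at most three powers of the diagonal blocks $G_iZG_i=(EG_iBEG_i)(EG_iTEG_i)$ (by (F2)), of total degree between $m-2$ and $m$.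

For $\eta\in(0,1)$ put $\theta=\max_i\tau(EG_i)+\eta$. There is $C_\eta\ge1$ with $u_d(EG_i)\le C_\eta\theta^d$ for all $d\ge0$ and all $i$. Hence, for $m\ge2$,
$$u_m(E)\le\tbinom{m+3}2C_\eta^3\max(\theta^{m-2},\theta^m),$$
so $\tau(E)\le\theta$. Letting $\eta\to0$, $\tau(E)\le\max_i\tau(EG_i)$. Here $EG_2=E_\infty$ and $\tau(E_\infty)=0$ by Step 1. So for each $E\in\mathcal E_\phi$ one of $\tau(EG_1)$, $\tau(EG_3)$ is at least $\tau_0$. One choice works for all $E$: if $E$ failed for $G_1$ and $E'$ failed for $G_3$, then $EE'\in\mathcal E_\phi$ would fail for both, by monotonicity. So there is a fixed $G\in\{G_1,G_3\}$ with $\tau(EG)\ge\tau_0$ for all $E\in\mathcal E_\phi$, and $EG\to E_\infty G=0$ strongly along $\mathcal E_\phi$.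

**Step 3.** We glue: we construct orthogonal intervals, each carrying a large power. Set $E_1=I\in\mathcal E_\phi$. Given $E_n\in\mathcal E_\phi$, put $K_n=E_nG$, an interval. As $u_n(K_n)\ge\tau(K_n)^n\ge\tau_0^n$, there are a contraction $B_n\in\mathrm{Alg}\,\mathcal L_{K_n}$ and unit vectors $x,y\in K_nH$ with $|\langle Z^nx,y\rangle|\ge\frac12\tau_0^n$, where $Z=B_nK_nTK_n$. Let $E_{n+1}=E_n(N-M)$ with $M\le N$, $\phi(N)=1$, $\phi(M)=0$ still to be chosen, $K_{n+1}=E_{n+1}G$ and $R=K_n-K_{n+1}$. As $N-M$ runs down the net $\mathcal E_\phi$, $K_n(N-M)\to K_nE_\infty=0$, so $R\to K_n$ and $(RZR)^n\to Z^n$ strongly. Choose $N,M$ with $|\langle(RZR)^nx,y\rangle|\ge\frac14\tau_0^n$.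

With the intervals $U=K_nN^\perp$ and $W=K_nM$ we have $R=U+W$, and $UZW=0$ because $ZM=MZM$ and $N^\perp M=0$. So with $Z_U=UZU$ and $Z_W=WZW$,
$$(RZR)^n=Z_U^n+Z_W^n+\sum_{i+j=n-1}Z_W^i\,(WZU)\,Z_U^j .$$
One of these $n+2$ terms has norm at least $\tau_0^n/(4(n+2))$. All factors have norm at most $1$, and in a mixed term one of $i,j$ is at least $\frac{n-1}2$. So for $n\ge2$ there are $G_n'\in\{U,W\}$ and an integer $l_n$ with $\frac{n-1}2\le l_n\le n$, $l_n\ge1$, and
$$\|Z_{G_n'}^{l_n}\|\ge\frac{\tau_0^n}{4(n+2)}\ge\frac{\tau_0^{2l_n+1}}{4(2l_n+3)},$$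
the last inequality because $n\le2l_n+1$ and $\tau_0\le1$. By (F2), $Z_{G_n'}=B_n'\,G_n'TG_n'$ with $B_n'=G_n'B_nG_n'\in\mathcal A$.

**Step 4.** We assemble one $B$ that contradicts the radical. The $G_n'\le K_n-K_{n+1}$ are mutually orthogonal, so $B=\sum_{n\ge2}B_n'$ (strongly convergent) is a contraction in $\mathcal A$, and $G_n'(BT)^{l_n}G_n'=(B_n'\,G_n'TG_n')^{l_n}=Z_{G_n'}^{l_n}$ by (F2). Since $l_n\to\infty$, the spectral radius of $BT$ is at least $\lim\big(\tau_0^{2l_n+1}/(4(2l_n+3))\big)^{1/l_n}=\tau_0^2>0$, contradicting $BT\in\mathrm{rad}\,\mathcal A$. $\square$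

So if $T$ is in the radical, we can pick $E\in\mathcal E_\phi$ on which $\|(B\,ETE)^m\|\le C_1c_0^m$ *uniformly in $B$*, with $c_0$ as small as we please. As the last example of Section 4 shows, this does not bound $\|ETE\|$. What one can hope for is a finite chain in $\mathcal L_E$ whose gaps compress $T$ to something small, or at least close to an operator commuting with the lattice. Proposition 2 suggests how to find chains: look for a weight $g$ with $T^*gT\le c^2g$ whose level sets form a chain in $\mathcal L$.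

## 6. Monotone weights, and how to find them by duality

Let $\mathcal P$ be the weak*-closed convex hull of $\{D^\perp:D\in\mathcal L\}$. It is weak*-compact, contains $0=I^\perp$ and $I=0^\perp$, consists of positive contractions and lies in the abelian algebra $\mathcal L''$.

*Example.* In Section 1 the projections $D^\perp$ are the indicators of $\varnothing$, $\{3\}$, $\{1,3\}$, $\{2,3\}$, $\{1,2,3\}$. Hence $\mathcal P$ consists of the diagonal matrices $k=\mathrm{diag}(k_1,k_2,k_3)$ with $0\le k_1,k_2\le k_3\le1$: convex combinations satisfy this, and conversely $k=\int_0^1\mathbf 1_{\{k\ge r\}}dr$, where for $r>0$ the set $\{k\ge r\}$ is in the list. The projections $\{k<t\}$ are indicators of $\varnothing,\{1\},\{2\},\{1,2\},\{1,2,3\}$: they are in the lattice. The next lemma says that this is general.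

**Lemma 4.** Let $g=\alpha I+\varrho k$ with $k\in\mathcal P$ and $\alpha,\varrho\ge0$. Then the spectral projection $\{g<t\}$ is in $\mathcal L$ for every real $t$.

*Proof.* If $\varrho=0$, the projection is $0$ or $I$. Otherwise put $q=I-k$, an element of the weak*-closed convex hull $C$ of $\mathcal L$. Then $\{g<t\}=\{q>t'\}=\bigvee_n\{q\ge t'+1/n\}$ for some $t'$. So it suffices to show $1_{[t,1]}(q)\in\mathcal L$ for $0<t\le1$; for $t\le0$ and $t>1$ the projection $\{q\ge t\}$ is $I$ and $0$.

**Step 1.** We show $P:=1_{[t,1]}(q)\in C$. As $\mathrm{conv}\,\mathcal L$ is bounded and convex, $C$ is its SOT-closure, so $q=\text{SOT-}\lim q_i$ with finite convex combinations $q_i=\sum_j\lambda_jN_j$. For $r>0$ the projection $\{q_i\ge r\}$ is the join of the meets $\bigwedge_{j\in S}N_j$ over the sets $S$ with $\sum_{j\in S}\lambda_j\ge r$, so it is in $\mathcal L$. Let $f:[0,1]\to[0,1]$ be continuous and increasing with $f(0)=0$. For $r>0$ the projection $\{f(q_i)\ge r\}$ is $0$ or of the form $\{q_i\ge r'\}$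 with $r'>0$. So $f(q_i)=\int_0^1\{f(q_i)\ge r\}\,dr$ is a finite convex combination of elements of $\mathcal L$. Since $f(q_i)\to f(q)$ in SOT, $f(q)\in C$. Now take $f_n(\lambda)=\max(0,1-n(t-\lambda)^+)$ with $n\ge1/t$. These decrease to $1_{[t,1]}$ on $[0,1]$, so $f_n(q)\to P$ in SOT and $P\in C$.

**Step 2.** We show that a projection $P\in C$ is in $\mathcal L$. Given $x_1,\dots,x_n$ and $\delta>0$, choose a convex combination $\sum_j\lambda_jN_j$ so close to $P$ in WOT that
$$\sum_j\lambda_j\sum_i\big(\|N_jP^\perp x_i\|^2+\|N_j^\perp Px_i\|^2\big)=\sum_i\Big(\big\langle\textstyle\sum_j\lambda_jN_jP^\perp x_i,P^\perp x_i\big\rangle+\big\langle(I-\sum_j\lambda_jN_j)Px_i,Px_i\big\rangle\Big)<\delta^2 .$$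
This is possible since the right side vanishes when $\sum_j\lambda_jN_j$ is replaced by $P$. Some $j$ has inner sum $\sum_i(\cdots)<\delta^2$. As $(N_j-P)x_i=N_jP^\perp x_i-N_j^\perp Px_i$ is an orthogonal decomposition, $\|(N_j-P)x_i\|<\delta$ for all $i$. So $P$ is in the SOT-closure of $\mathcal L$, which is $\mathcal L$. $\square$

Weights are produced by Hahn–Banach: if no weight satisfies the inequality, there is a vector that violates it for all weights simultaneously.

**Lemma 5 (separation).** Let $\mathcal C$ be a weak*-compact convex set in a finite sum $\bigoplus_bB(H_b)_{sa}$ containing no element $\le0$. Then there are vectors $x_b\in H_b\otimes\ell^2$ with $\sum_b\langle c_bx_b,x_b\rangle>0$ for all $c=(c_b)\in\mathcal C$.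

*Proof.* The cone of elements $\le0$ is convex and weak*-closed, so it is strictly separated from $\mathcal C$ by a weak*-continuous real functional $c\mapsto\sum_b\mathrm{tr}(\rho_bc_b)$ with self-adjoint trace class $\rho_b$, smaller on the cone. Being bounded above on the cone, the functional is $\le0$ there, so $\rho_b\ge0$; its supremum on the cone is $0$, hence it is $>0$ on $\mathcal C$. Write $\rho_b=\sum_i\lambda_i\langle\cdot,f_i\rangle f_i$ with orthonormal $f_i$ and $\lambda_i\ge0$, and put $x_b=\sum_i\sqrt{\lambda_i}\,f_i\otimes e_i$. Then $\mathrm{tr}(\rho_bY)=\langle Yx_b,x_b\rangle$. $\square$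

To exploit such a vector we must turn inequalities between norms into an operator of the algebra.

**Lemma 6 (interpolation).** Let $0=D_0\le\dots\le D_p=I$ in $\mathcal L$, $Y_b=D_b-D_{b-1}$, $J_b\in\mathcal L$. For $D\in\mathcal L$ put $N_{b,D}=\bigvee\{N\in\mathcal L:NJ_b\le D\}$. Let $x,z\in H\otimes K$, $z_b=Y_bz$, $\omega\ge0$, with
$$\|D^\perp x\|^2\le\omega^2+\sum_b\|N_{b,D}^\perp z_b\|^2\qquad\text{for all }D\in\mathcal L.\tag{2}$$
Then there are a contraction $A\in\mathcal A_K$ and $s\in H\otimes K$, $\|s\|\le\omega$, with $x=Az+s$ and $AY_b=J_bAY_b$ for all $b$.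

By distributivity and completeness $N_{b,D}J_b\le D$. If $p=1$ and $J_1=I$, then $N_{1,D}=D$, (2) reads $\|D^\perp x\|^2\le\omega^2+\|D^\perp z\|^2$, and there is no condition on $A$ besides $A\in\mathcal A_K$. In the example of Section 1 with $z=e_1$, $\omega=0$, $K=\mathbb C$, the inequality for $D=[e_1]$ forces $x_2=x_3=0$ and the one for $D=0$ forces $|x_1|\le1$: exactly the vectors that contractions in $\mathcal A$ can reach from $e_1$.

*Proof.* Let $F$ be a finite sublattice containing all $D_b,J_b$, with atoms $E_a$. Each atom lies under exactly one $Y_b$. Put $N_a=\bigwedge\{N\in F:N\ge E_a\}\in F$, $u_a=\|E_az\|$, $v_a=\|E_ax\|$.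

**Step 1.** We translate (2) into the solvability of a transport problem. The sources are the atoms $a$, with supply $u_a^2$, and one more source $\infty$ with supply $\omega^2$. The targets are the atoms $a'$ with demand $v_{a'}^2$. The allowed edges are $a\to a'$ when $E_{a'}\le N_aJ_b$, where $b$ is defined by $E_a\le Y_b$, and $\infty\to a'$ for all $a'$. For a set $\mathcal B$ of targets let $\Gamma(\mathcal B)$ be the set of sources $a\neq\infty$ joined to an element of $\mathcal B$. All demands can be met without exceeding supplies if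
$$\sum_{a'\in\mathcal B}v_{a'}^2\le\omega^2+\sum_{a\in\Gamma(\mathcal B)}u_a^2\qquad\text{for every nonempty }\mathcal B .$$
To see this, give the allowed edges infinite capacity, connect a root to each source with the supply as capacity and each target to a sink with the demand as capacity. A cut of finite capacity whose sink side contains exactly the targets in $\mathcal B$ must have $\Gamma(\mathcal B)$, and $\infty$ if $\mathcal B\ne\varnothing$, on the sink side. So its capacity is at least $\sum_{\Gamma(\mathcal B)}u_a^2+\omega^2+\sum_{a'\notin\mathcal B}v_{a'}^2\ge\sum_{a'}v_{a'}^2$ (for $\mathcal B=\varnothing$ it is at least $\sum_{a'}v_{a'}^2$ trivially). By max-flow–min-cut there is a flow saturating all demands.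

**Step 2.** We verify the condition. Given $\mathcal B$, let $D=\bigvee\{N\in F:N\perp E_{a'}\ \forall a'\in\mathcal B\}\in F$. It is orthogonal to $E_{a'}$ for $a'\in\mathcal B$, so $\sum_{\mathcal B}v_{a'}^2\le\|D^\perp x\|^2$. If $a\notin\Gamma(\mathcal B)$, $a\ne\infty$ and $E_a\le Y_b$, then $N_aJ_b\in F$ contains no $E_{a'}$ with $a'\in\mathcal B$; as these are atoms of $F$, it is orthogonal to all of them. So $N_aJ_b\le D$, and $E_a\le N_a\le N_{b,D}$, i.e. $N_{b,D}^\perp E_az=0$. Since $N_{b,D}$ commutes with the $E_a$, $\sum_b\|N_{b,D}^\perp z_b\|^2\le\sum_{a\in\Gamma(\mathcal B)}u_a^2$. Insert this in (2).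

**Step 3.** We turn the transport into an operator. Let $\pi\ge0$ be a feasible transport: $\sum_a\pi_{a'a}+\pi_{a'\infty}=v_{a'}^2$, $\sum_{a'}\pi_{a'a}\le u_a^2$, $\sum_{a'}\pi_{a'\infty}\le\omega^2$. Put
$$A_Fw=\sum_{a,a'}\frac{\pi_{a'a}}{u_a^2v_{a'}^2}\langle w,E_az\rangle E_{a'}x,\qquad s_F=\sum_{a'}\frac{\pi_{a'\infty}}{v_{a'}^2}E_{a'}x,$$
omitting terms with a zero denominator (their $\pi$ vanish). As $\langle z,E_az\rangle=u_a^2$, we get $A_Fz+s_F=\sum_{a'}E_{a'}x=x$. As $\pi_{a'\infty}\le v_{a'}^2$, $\|s_F\|^2=\sum\pi_{a'\infty}^2/v_{a'}^2\le\sum\pi_{a'\infty}\le\omega^2$. In the orthonormal systems $E_az/u_a$ and $E_{a'}x/v_{a'}$ the operator $A_F$ has the matrix $\pi_{a'a}/(u_av_{a'})$. Schur's test says that a matrix with entries $m_{a'a}\ge0$ has norm at most $1$ if $\sum_am_{a'a}u_a\le v_{a'}$ and $\sum_{a'}m_{a'a}v_{a'}\le u_a$ for positive weights $u_a,v_{a'}$. Here the two sums are $v_{a'}^{-1}\sum_a\pi_{a'a}\le v_{a'}$ and $u_a^{-1}\sum_{a'}\pi_{a'a}\le u_a$. So $\|A_F\|\le1$.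

If $E_{a'}\le N_a$ and $N\in F$, then $N^\perp E_{a'}XE_aN=0$ for any $X$: either $E_aN=0$, or $E_a\le N$ and then $N\ge N_a\ge E_{a'}$. So $A_F\in\mathrm{Alg}(F\otimes1)$, and $A_FY_b=J_bA_FY_b$ by the choice of edges.

**Step 4.** We pass from $F$ to $\mathcal L$. Let $F$ increase. A cluster point $(A,s)$ of $(A_F,s_F)$ in (WOT, weak) satisfies $\|A\|\le1$, $\|s\|\le\omega$, $x=Az+s$, $AY_b=J_bAY_b$, and $N^\perp AN=0$ for each $N\in\mathcal L$, because $N\in F$ eventually. $\square$

Here is the first use. It finds a weight when all products with *independently chosen* $B_i$ grow slowly.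

**Proposition 7.** Let $X\in\mathcal A$ and $C,t>0$ with $\|XB_1X\cdots B_mX\|\le Ct^{m+1}$ for all $m\ge0$ and all contractions $B_i\in\mathcal A_{\ell^2}$. For each $c>t$ there are $\varrho>0$ and $g\in I+\varrho\mathcal P$ with $X^*gX\le c^2g$.

*Proof.* Let $\varrho>(Ct/(c-t))^2$ and suppose that no $g\in I+\varrho\mathcal P$ works.

**Step 1.** We extract a bad vector and interpolate. The set $\{X^*gX-c^2g:g\in I+\varrho\mathcal P\}$ is weak*-compact and convex and contains no element $\le0$. By Lemma 5 there is $x\in H\otimes\ell^2$ with $\langle(X^*gX-c^2g)x,x\rangle>0$ for all these $g$. Put $z=Xx$. Taking $g=I$ shows $\|z\|>c\|x\|\ge0$, so $z\ne0$. Taking $g=I+\varrho D^\perp$ gives $\|z\|^2+\varrho\|D^\perp z\|^2>c^2\|x\|^2+c^2\varrho\|D^\perp x\|^2$, hence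
$$\|D^\perp cx\|^2\le\varrho^{-1}\|z\|^2+\|D^\perp z\|^2\qquad(D\in\mathcal L).$$
Lemma 6 ($p=1$, $J_1=I$) yields a contraction $A\in\mathcal A_{\ell^2}$ with $cx=Az+s=AXx+s$ and $\|s\|\le\varrho^{-1/2}\|z\|$.

**Step 2.** We iterate and contradict the growth hypothesis. From $x=c^{-1}AXx+c^{-1}s$,
$$z=Xx=\sum_{k<n}c^{-k-1}X(AX)^ks+c^{-n}X(AX)^nx .$$
The last term has norm at most $Ct(t/c)^n\|x\|\to0$. So $\|z\|\le C\sum_{k\ge0}(t/c)^{k+1}\|s\|=\frac{Ct}{c-t}\|s\|<\|z\|$, a contradiction. $\square$

Compare the hypothesis of Proposition 7 with what Section 5 delivers, namely a bound for $\|(BT)^m\|$. There are two discrepancies. The $B_i$ in Proposition 7 live on $H\otimes\ell^2$, because the separating functional is a trace class operator and not a vector state. And the $B_i$ are different from each other, whereas $u_m$ controls only one $B$, repeated $m$ times. The first discrepancy costs a factor $\kappa_G$ per letter, as the next section shows. The second is the place where a direct application of Proposition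 7 to $T$ is not justified; Sections 8 and 9 are devoted to it.

## 7. Removing multiplicity with Grothendieck's inequality

**Lemma 8.** Let $T\in\mathcal A$ and let $Y_0,\dots,Y_k$ be intervals. Let $v$ (resp. $v_K$) be the supremum of
$$\|Y_kTY_kB_kY_{k-1}TY_{k-1}\cdots B_1Y_0TY_0\|$$
over contractions $B_i\in\mathcal A$ (resp. $B_i\in\mathcal A_K$, $K=\ell^2$). Then $v_K\le\kappa_G^{k+1}v$.

*Proof.* **Step 1.** We reduce to finite multiplicity and set up notation. Replace $B_i$ by $(1\otimes p_N)B_i(1\otimes p_N)$ with finite rank projections $p_N\to1$. The products converge strongly and the norm is SOT-lower semicontinuous, so we may take $K=\mathbb C^N$. Let $x_0\in H\otimes\mathbb C^N$, $\|x_0\|\le1$, $Y_0x_0=x_0$, and put $z_i=Y_iTY_ix_i$, $x_{i+1}=Y_{i+1}B_{i+1}z_i$. We must show $\|z_k\|\le\kappa_G^{k+1}v$. By (F1), $\|D^\perp x_{i+1}\|\le\|D^\perp B_{i+1}D^\perp z_i\|\le\|D^\perp z_i\|$ for all $D\in\mathcal L$.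

**Step 2.** We represent the finitely many vectors involved as functions. Let $\mathcal M\supseteq\mathcal L$ be a masa in $B(H)$; then $\mathcal M\subseteq\mathcal L'\subseteq\mathcal A$. Let $\eta_1,\dots,\eta_n\in H$ be the components of all $x_i,z_i$, and let $Q$ be the projection onto the closed span of $\bigcup_l\mathcal M\eta_l$; $Q\in\mathcal M'=\mathcal M$. If $Q=0$, there is nothing to prove. The algebra $\mathcal MQ$ has a cyclic vector in $QH$: recursively let $Q_l$ project onto $\overline{\mathcal M\eta_l'}$ with $\eta_l'=(1-Q_1-\dots-Q_{l-1})\eta_l$. Then the $Q_l\in\mathcal M$ are orthogonal with sum $Q$, and $\eta'=\sum_l\eta_l'$ satisfies $Q_l\eta'=\eta_l'$, so it is cyclic. Normalize $\|\eta'\|=1$. Let $\Omega$ be the Gelfand spectrum of $\mathcal MQ$ and $m$ the probability measure of the state $f\mapsto\langle f\eta',\eta'\rangle$. Then $f\mapsto f\eta'$ extends to a unitary $L^2(\Omega,m)\to QH$ carrying the multiplications by $C(\Omega)$ to $\mathcal MQ$. As $\mathcal MQ$ is a masa on $QH$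 and $L^\infty(\Omega,m)$ commutes with $C(\Omega)$, the algebra $\mathcal MQ$ corresponds to all of $L^\infty(\Omega,m)$.

**Step 3.** We replace vector valued functions by their pointwise norms. View $x_i,z_i$ as elements of $L^2(\Omega,m;\mathbb C^N)$ and write $x_i=|x_i|\xi_i$, $z_i=|z_i|\zeta_i$ with the pointwise norms $|x_i|,|z_i|\in L^2(\Omega,m)=QH$ and measurable unit vector fields $\xi_i,\zeta_i$. Each $D^\perp Q$ is multiplication by an indicator function, so $\|D^\perp|x_{i+1}|\|=\|D^\perp x_{i+1}\|\le\|D^\perp z_i\|=\|D^\perp|z_i|\|$. Lemma 6 ($p=1$, $J_1=I$, $K=\mathbb C$, $\omega=0$) gives a contraction $A_{i+1}\in\mathcal A$ with $A_{i+1}|z_i|=|x_{i+1}|$. With $T_i=QY_iTY_iQ$ we have $z_i^j=T_iM_{\xi_i^j}|x_i|$ for the components, so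
$$|z_i|=\sum_j\overline{\zeta_i^j}\,z_i^j=\Phi_i(T_i)|x_i|,\qquad\Phi_i(X)=\sum_jM_{\zeta_i^j}^*XM_{\xi_i^j}.$$
Hence $\|z_k\|=\||z_k|\|\le\|\Phi_k(T_k)A_k\Phi_{k-1}(T_{k-1})\cdots A_1\Phi_0(T_0)\|$, with all $A_i\in\mathcal A$.

**Step 4.** We write each $\Phi_i$, up to a small error, as $\kappa_G$ times an average of maps $X\mapsto UXV$. Given $\delta>0$, replace $\xi_i,\zeta_i$ by finitely valued unit vector fields within $\delta$ uniformly. Since $\Phi_i(X)=M_{\zeta_i}^*(X\otimes1)M_{\xi_i}$ with isometries $M_{\zeta_i},M_{\xi_i}:QH\to QH\otimes\mathbb C^N$, this changes $\Phi_i(T_i)$ by at most $2\delta\|T\|$. The new map is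
$$\tilde\Phi_i(X)=\sum_{\alpha,\beta}\langle\xi_\alpha,\zeta_\beta\rangle\,Q_\beta XQ_\alpha$$
with finite partitions $(Q_\alpha)$, $(Q_\beta)$ of $Q$ in $\mathcal MQ$. Grothendieck's inequality says
$$\Big|\sum c_{\beta\alpha}\langle\xi_\alpha,\zeta_\beta\rangle\Big|\le\kappa_G\max\Big\{\Big|\sum c_{\beta\alpha}f_\alpha h_\beta\Big|:|f_\alpha|=|h_\beta|=1\Big\}$$
for every complex matrix $(c_{\beta\alpha})$. The convex hull of the matrices $(f_\alpha h_\beta)$ is compact and invariant under multiplication by unimodular scalars. So by finite-dimensional Hahn–Banach $(\langle\xi_\alpha,\zeta_\beta\rangle)$ lies in $\kappa_G$ times this hull. With $U=\sum_\beta h_\beta Q_\beta$ and $V=\sum_\alpha f_\alpha Q_\alpha$ this means $\tilde\Phi_i(X)\in\kappa_G\,\mathrm{conv}\{UXV:U,V\in\mathcal MQ\text{ unitary}\}$.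

**Step 5.** We collect. The $U,V$ and $Q$ lie in $\mathcal M\subseteq\mathcal A$ and commute with the $Y_i$. Between two consecutive letters they are absorbed into the contractions $A_i\in\mathcal A$, and the outermost ones do not increase the norm. So the product with $\tilde\Phi_i(T_i)$ in place of $\Phi_i(T_i)$ has norm at most $\kappa_G^{k+1}v$. Letting $\delta\to0$ (the $A_i$ do not depend on $\delta$), $\|z_k\|\le\kappa_G^{k+1}v$. $\square$

## 8. Strictly descending products, assembled into powers of a single $BT$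

In this section and the next, $\mathcal L$ is any CSL, $T\in\mathcal A$, $\|T\|\le1$, $u_m=u_m(I)$, and we assume that for some $\varepsilon\in(0,1)$ and $C_1\ge1$
$$u_m\le C_1c_0^m\ (m\ge0),\qquad c=\varepsilon/2,\quad c_0=c/(10\kappa_G).\tag{3}$$

The way around the different $B_i$ is this. Take a chain with cells $Y_1,\dots,Y_p$ and suppose that the $B_i$ move *strictly down* from cell to cell. Then they act on different cells, so their sum is again a contraction $B$, and the path argument of Section 4 identifies the product with a corner of $T(BT)^k$. For example, with one connecting operator and $b_0>b_1$, let $B=Y_{b_1}B_1Y_{b_0}$; then $Y_{b_1}T(BT)Y_{b_0}=(Y_{b_1}TY_{b_1})B_1(Y_{b_0}TY_{b_0})$. For technical reasons that appear in Section 9 we work with $T_F=T-\Delta_F(T)\in\mathcal A$, $\|T_F\|\le2$.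

**Lemma 9.** Let $0=D_0\le\dots\le D_p=I$ in $\mathcal L$, $Y_b=D_b-D_{b-1}$, $S=\sum_bY_bT_FY_b$, and let $A\in\mathcal A_{\ell^2}$ be a contraction with $AY_b=D_{b-1}AY_b$ for all $b$. Then $(AS)^p=0$ and $\|S(AS)^k\|\le\binom p{k+1}(2\kappa_G)^{k+1}u_k$ for $k\ge0$.

*Proof.* **Step 1.** We expand along the cells. $S$ preserves each $Y_b$ and $A$ maps $Y_b$ into $D_{b-1}=Y_1+\dots+Y_{b-1}$. So $(AS)^p=0$, and $S(AS)^k$ is the sum, over the $\binom p{k+1}$ sequences $b_0>b_1>\dots>b_k$, of the terms
$$(Y_{b_k}T_FY_{b_k})A(Y_{b_{k-1}}T_FY_{b_{k-1}})\cdots A(Y_{b_0}T_FY_{b_0}).$$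

**Step 2.** We replace $T_F$ by $T$ and remove the multiplicity. $T_F$ is an average of operators $T-WTW^*$ with unitaries $W\in\mathcal L''\subseteq\mathcal L'$, which commute with the $Y_b$ and belong, with their adjoints, to $\mathcal A$. Expanding all $k+1$ slots and absorbing the $W$'s into the factors $A$, such a term has norm at most $2^{k+1}$ times the supremum of the same expressions with $T$ in place of $T_F$ and arbitrary contractions of $\mathcal A_{\ell^2}$ in place of the factors $A$. By Lemma 8 that supremum is at most $\kappa_G^{k+1}$ times the supremum over contractions $B_i\in\mathcal A$ of $\|\Pi\|$, where $\Pi=(Y_{b_k}TY_{b_k})B_k\cdots B_1(Y_{b_0}TY_{b_0})$.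

**Step 3.** We recognize $\Pi$ as a corner of $T(BT)^k$. Put $B=\sum_{i=1}^kY_{b_i}B_iY_{b_{i-1}}\in\mathcal A$. Since the $b_i$ are distinct, the summands have orthogonal initial and orthogonal final spaces, so $\|B\|\le1$. Expand $Y_{b_k}T(BT)^kY_{b_0}$ along the cells. $T$ never raises the cell index $b$; so, among the cells $b_0>\dots>b_k$, it never lowers the subscript $i$. $B$ vanishes on all cells except $Y_{b_0},\dots,Y_{b_{k-1}}$ and maps $Y_{b_{i-1}}$ to $Y_{b_i}$, raising the subscript by exactly one. With $k$ applications of $B$ leading from $b_0$ to $b_k$, only the path $b_0\to b_1\to\dots\to b_k$ with every $T$ staying inside its cell contributes. Hence $\Pi=Y_{b_k}T(BT)^kY_{b_0}$ and $\|\Pi\|\le\|(BT)^k\|\le u_k$. $\square$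

Now we repeat the duality argument of Proposition 7, using Lemma 6 with $J_b=D_{b-1}$ so that the interpolating operator descends strictly. The price is that the weights on the two sides of the inequality no longer coincide: the weight $h_b$ on the left is tied to $g$ only through $h_b\ge g$ on $D_{b-1}$.

**Lemma 10.** With $D_b,Y_b$ as in Lemma 9 let $R>\frac{C_1}{c_0}\left(\frac65\right)^p$. There are $g,h_1,\dots,h_p\in R^2\mathcal P$ with
$$h_bD_{b-1}\ge gD_{b-1},\qquad Y_bT_F^*Y_b(h_b+I)Y_bT_FY_b\le c^2gY_b\qquad(1\le b\le p).\tag{4}$$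

*Proof.* The set $\mathcal K$ of tuples $(g,h_1,\dots,h_p)\in(R^2\mathcal P)^{p+1}$ with $h_bD_{b-1}\ge gD_{b-1}$ for all $b$ is convex and weak*-compact. Suppose that no tuple in $\mathcal K$ satisfies the second condition in (4).

**Step 1.** We extract bad vectors. Apply Lemma 5 to the image of $\mathcal K$ in $\bigoplus_bB(Y_bH)_{sa}$ under the weak*-continuous affine map $(g,h)\mapsto\big(Y_bT_F^*Y_b(h_b+I)Y_bT_FY_b-c^2gY_b\big)_b$. We get $x_b\in Y_bH\otimes\ell^2$ such that with $x=\sum x_b$, $S=\sum_bY_bT_FY_b$, $z=Sx$, $z_b=Y_bz$,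
$$\|z\|^2+\sum_b\langle h_bz_b,z_b\rangle>c^2\langle gx,x\rangle\qquad\text{for all }(g,h)\in\mathcal K;$$
we used that $g$ commutes with the $Y_b$. The zero tuple gives $z\ne0$.

**Step 2.** We test with projections and interpolate. For $D\in\mathcal L$ let $N_{b,D}=\bigvee\{N\in\mathcal L:ND_{b-1}\le D\}$. Then $N_{b,D}D_{b-1}\le D$, so $D^\perp D_{b-1}N_{b,D}=0$, that is, $N_{b,D}^\perp D_{b-1}\ge D^\perp D_{b-1}$. So $g=R^2D^\perp$, $h_b=R^2N_{b,D}^\perp$ is in $\mathcal K$, and
$$c^2\|D^\perp x\|^2\le R^{-2}\|z\|^2+\sum_b\|N_{b,D}^\perp z_b\|^2 .$$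
By Lemma 6 with $J_b=D_{b-1}$, $cx=Az+s=ASx+s$ with $\|s\|\le R^{-1}\|z\|$ and $A$ as in Lemma 9.

**Step 3.** We iterate; this time the iteration stops. As $(AS)^p=0$, $z=\sum_{k<p}c^{-k-1}S(AS)^ks$. By Lemma 9, (3) and $2\kappa_Gc_0/c=1/5$,
$$\|z\|\le\frac{C_1}{c_0}\sum_{k<p}\binom p{k+1}\Big(\frac{2\kappa_Gc_0}c\Big)^{k+1}\|s\|\le\frac{C_1}{c_0}\Big(\frac65\Big)^p\|s\|\le\frac{C_1}{c_0}\Big(\frac65\Big)^pR^{-1}\|z\|<\|z\|,$$
a contradiction. $\square$

## 9. A bound for cut numbers that improves itself

For $X\in\mathcal A$ let the cut number $k_\varepsilon(X)$ be the least $k$ for which there is a chain $0=M_0\le\dots\le M_k=I$ in $\mathcal L$ with $\|(M_i-M_{i-1})X(M_i-M_{i-1})\|\le\varepsilon$ for all $i$ ($\infty$ if there is none). For $T$ itself finiteness is not known in advance. For $T_F$ it is: the compressions of $T_F$ to the gaps of a maximal chain of $F$ vanish, so $k_\varepsilon(T_F)<\infty$. What we need is a bound that does not depend on $F$.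

The idea is to start from an optimal chain, of length $k$, and to group it into $p$ blocks $Y_b$ of about $k/p$ cells each. Lemma 10 supplies weights bounded by $R^2$, and $R$ grows only like $(6/5)^p$. So the space splits into about $\log_2R$ bands on which $g$ is constant up to a factor $4$, and this number is smaller than $p/2$. On each band, the part where $T_F$ is not yet small decouples into $p$ independent pieces that can be cut *simultaneously*, with $k/p$ cuts. Altogether this costs at most $\frac p2\cdot\frac kp=\frac k2$ cells plus a constant, so $k\le\frac k2+\text{const}$.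

**Proposition 11.** Under (3) there is $k_0$, depending only on $C_1,c_0$, with $k_\varepsilon(T_F)\le k_0$ for every finite sublattice $F$.

*Proof.* **Step 1.** We fix the constants and the blocks. Fix $p$ so large that with $R=\frac{2C_1}{c_0}(6/5)^p$ and $J=\lfloor\log_2R\rfloor+1$ we have $J\le p/2$; this is possible as $\log_2(6/5)<1/2$. Let $k=k_\varepsilon(T_F)$, realized by $0=M_0\le\dots\le M_k=I$, and
$$r=\lceil k/p\rceil,\quad D_b=M_{\min(br,k)}\ (0\le b\le p),\quad Y_b=D_b-D_{b-1},\quad N_i^b=M_{\min((b-1)r+i,k)}\ (0\le i\le r).$$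
So $D_p=I$, $N_0^b=D_{b-1}$, $N_r^b=D_b$, $Y_bN_0^b=0$, $Y_bN_r^b=Y_b$. Take $g,h_b$ from Lemma 10. Put $G_j=\{g<4^j\}$ for $0\le j\le J$; since $g\le R^2<4^J$, $G_J=I$. Put $X_0=G_0$ and $X_j=G_j-G_{j-1}$ for $j\ge1$, and, for $j\ge1$ fixed, $H_b=\{h_b<4^{j-1}\}$. By Lemma 4, $G_j,H_b\in\mathcal L$. All these operators lie in $\mathcal L''$ and commute.

**Step 2.** We cut the band $X_0$, where $g$ is less than $1$. By (4), $\|Y_bT_FY_bX_0v\|^2\le c^2\langle gY_bX_0v,X_0v\rangle\le c^2\|v\|^2$. So $G_0D_0\le\dots\le G_0D_p=G_0$ cuts $X_0$ into the $p$ cells $X_0Y_b$, on which the compression of $T_F$ has norm at most $c\le\varepsilon$.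

**Step 3.** Let $j\ge1$. We show that the part of the band $X_j$ where $h_b$ is small decouples over $b$. On $X_jD_{b-1}$ we have $h_b\ge g\ge4^{j-1}$, while $\langle h_bv,v\rangle<4^{j-1}\|v\|^2$ for $0\ne v\in H_bH$. Hence
$$X_jD_{b-1}H_b=0,\qquad V_b:=X_jY_bH_b=X_jD_bH_b .$$
As $T_F$ leaves $D_bH_b\in\mathcal L$ invariant, $V_{b'}T_FV_b=V_{b'}D_bH_bT_FV_b$. Now $V_{b'}D_bH_b=0$ for $b'\ne b$: if $b'>b$, because $Y_{b'}D_b=0$; if $b'<b$, because $Y_{b'}\le D_{b-1}$ and so $X_jY_{b'}H_b\le X_jD_{b-1}H_b=0$. So with $V=\sum_bV_b$, $VT_FV=\bigoplus_bV_bT_FV_b$.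

**Step 4.** We cut all the $V_b$ simultaneously with $r$ cells. Consider in $\mathcal L$ the chain
$$P_i=G_{j-1}\vee\bigvee_b\big(G_jD_bH_bN_i^b\big),\qquad i=0,\dots,r .$$
It satisfies $G_{j-1}\le P_i\le G_j$ and $X_jP_i=\bigvee_bX_jD_bH_bN_i^b=\sum_bV_bN_i^b$, so $P_0=G_{j-1}$ and $P_r=G_{j-1}+V$. It cuts $V$ into the $r$ cells $\sum_bV_b(N_i^b-N_{i-1}^b)$. By Step 3 the compression of $T_F$ to such a cell is block diagonal, with norm at most $\max_b\|(N_i^b-N_{i-1}^b)T_F(N_i^b-N_{i-1}^b)\|\le\varepsilon$, since each $N_i^b-N_{i-1}^b$ is some $M_l-M_{l-1}$ or $0$.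

**Step 5.** We cut the rest of the band, where $h_b$ is large, with $p$ cells. The chain $P_r\vee G_jD_b$, $b=0,\dots,p$, leads from $P_r$ to $G_j$. Its gaps are $P_r^\perp G_jY_b=X_jV^\perp Y_b$, and since $X_jY_bV=V_b=X_jY_bH_b$ they equal $U_b=X_jY_bH_b^\perp$. For $v\in U_bH$ we have $v=Y_bv$, and by (4)
$$4^{j-1}\|U_bT_Fv\|^2\le\langle h_bU_bT_Fv,U_bT_Fv\rangle\le\langle h_bY_bT_Fv,Y_bT_Fv\rangle\le c^2\langle gv,v\rangle\le c^24^j\|v\|^2 ,$$
so $\|U_bT_FU_b\|\le2c=\varepsilon$.

**Step 6.** We count. Concatenating these chains for $j=0,1,\dots,J$ we get a chain from $0$ to $I$ that is admissible for $k_\varepsilon(T_F)$. Minimality of $k$ gives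
$$k\le p+J(r+p)\le p+J\Big(\frac kp+1+p\Big)\le p+\frac k2+J(p+1).$$
Since $k<\infty$, $k\le2p+2J(p+1)\le2p+p(p+1)=:k_0$. $\square$

## 10. The diagonal part, and the proof of Theorem A

The bound $k_0$ is uniform in $F$, so we can let $F$ increase. In the limit $\Delta_F(T)$ becomes an operator commuting with $\mathcal L$.

**Proposition 12.** Under (3) there are $\tilde S\in\mathcal L'$ and a finite chain in $\mathcal L$ with cells $X_j$ such that $\|X_jTX_j-\tilde SX_j\|\le16\varepsilon$ for all $j$.

*Proof.* **Step 1.** We turn the chain for $T_F$ into a growth bound with independent $B_i$. Let $\beta=\varepsilon/(2+\varepsilon)$, so that $\beta/(1-\beta)=\varepsilon/2$, and $C_2=\beta^{-k_0}$. For given $F$ let $G_i$ ($1\le i\le k_0$) be the cells of a chain $(N_i)_{0\le i\le k_0}$ as in Proposition 11 (repeating elements if necessary), and $Q=\sum_i\beta^{-i}G_i$. Since $G_{i'}T_FG_i=0$ for $i'>i$ and $\|\sum_iG_{i-d}T_FG_i\|\le2$ for $d\ge1$, $\|QT_FQ^{-1}\|\le\varepsilon+\sum_{d\ge1}2\beta^d=2\varepsilon$.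 Moreover
$$Q^2=\beta^{-2}I+\sum_{1\le i<k_0}(\beta^{-2(i+1)}-\beta^{-2i})N_i^\perp ,$$
so by (F1) $B^*Q^2B\le Q^2$, i.e. $\|QBQ^{-1}\|\le1$, for contractions $B\in\mathcal A_{\ell^2}$. As $\|Q\|\|Q^{-1}\|\le C_2$,
$$\|T_FB_1T_F\cdots B_mT_F\|\le C_2(2\varepsilon)^{m+1}\tag{5}$$
for all contractions $B_i\in\mathcal A_{\ell^2}$, with $C_2$ independent of $F$.

**Step 2.** We allow different $F$ in different slots. Given $F_0,\dots,F_m$, let $\hat F$ be a finite sublattice containing all of them. Each atom of $\hat F$ lies under an atom of $F_j$, so $\Delta_{F_j}\Delta_{\hat F}=\Delta_{\hat F}$, and therefore $T_{F_j}=T_{\hat F}-\Delta_{F_j}(T_{\hat F})$. This is an average of operators $T_{\hat F}-WT_{\hat F}W^*$ with unitaries $W\in\mathcal L''$. Absorbing the $W$'s into the $B_i$, (5) for $\hat F$ gives $\|T_{F_0}B_1T_{F_1}\cdots B_mT_{F_m}\|\le C_2(4\varepsilon)^{m+1}$. By multilinearity the same bound holds with each $T_{F_j}$ replaced by a convex combination of operators $T_F$.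

**Step 3.** We pass to the limit. Let $\tilde S$ be a WOT cluster point of the net $\Delta_F(T)$. Since $\Delta_F(T)$ commutes with $F$, $\tilde S\in\mathcal L'$. The operator $T''=T-\tilde S\in\mathcal A$ lies in the WOT-closed, hence SOT-closed, convex hull of the $T_F$. Multiplication and amplification are SOT-continuous on bounded sets, so $\|T''B_1T''\cdots B_mT''\|\le C_2(4\varepsilon)^{m+1}$ for all contractions $B_i\in\mathcal A_{\ell^2}$.

**Step 4.** Now Proposition 7 applies and gives the chain. With $t=4\varepsilon$ and $8\varepsilon$ in the role of $c$ there is $g\in I+\varrho\mathcal P$ with $T''^*gT''\le64\varepsilon^2g$. Let $X_j=\{4^{j-1}\le g<4^j\}$, $j\ge1$; since $I\le g\le(1+\varrho)I$, finitely many of these suffice, and they are the gaps of a finite chain in $\mathcal L$ by Lemma 4. Then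
$$4^{j-1}\|X_jT''X_jv\|^2\le\langle gT''X_jv,T''X_jv\rangle\le64\varepsilon^2\langle gX_jv,X_jv\rangle\le64\varepsilon^2\,4^j\|v\|^2 ,$$
so $\|X_jT''X_j\|\le16\varepsilon$, and $X_j\tilde SX_j=\tilde SX_j$. $\square$

**Proof of Theorem A.** The inclusion $\bigcap_\phi I_\phi\subseteq\mathrm{rad}\,\mathcal A$ is in Propositions 1 and 2. Conversely let $T\in\mathrm{rad}\,\mathcal A$; by scaling, $\|T\|\le1$. Suppose $s:=r_\phi(T)>0$ for some $\phi$; then $s\le1$.

**Step 1.** We localize so that (3) holds. Put $\varepsilon=s/100$, $c=\varepsilon/2$, $c_0=c/(10\kappa_G)=s/(2000\kappa_G)$. By Proposition 3 choose $E\in\mathcal E_\phi$ with $\tau(E)<c_0$; then $u_m(E)\le C_1c_0^m$ for all $m\ge0$ and some $C_1\ge1$. Thus (3) holds for $(EH,\mathcal L_E,ETE)$ in place of $(H,\mathcal L,T)$; see (F3).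

**Step 2.** We show that every finite chain in $\mathcal L_E$ from $0$ to $E$ has a gap $X$ with $\|XTX\|\ge s$. Write its elements as $N_iE$ with $N_i\in\mathcal L$. The projection $P=E\prod_{\phi(N_i)=1}N_i\prod_{\phi(N_i)=0}N_i^\perp$ is a product of elements of $\mathcal E_\phi$, so $P\in\mathcal E_\phi$ and $\|PTP\|\ge s>0$. For each $i$, $P\le N_iE$ or $P\perp N_iE$. As the gaps sum to $E\ge P\ne0$, $P$ is contained in one gap $X$, and $\|XTX\|\ge\|PTP\|\ge s$.

**Step 3.** On that gap we compare $T$ with the diagonal part. Apply Proposition 12 on $EH$ and let $X=X_j$ be a gap as in Step 2. Put $S_1=\tilde SX=X\tilde S\in\mathcal L_E'$. Then $\|XTX-S_1\|\le16\varepsilon=0.16s$ and $\|S_1\|\ge0.84s$.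

**Step 4.** We invert the large part of $S_1$ inside $\mathcal L_E'$. Let $S_1=U|S_1|$ be the polar decomposition in the von Neumann algebra $\mathcal L_E'$, let $e=1_{[s/2,\infty)}(|S_1|)\ne0$ and
$$B=\tfrac s2\,e|S_1|^{-1}U^*\in\mathcal L_E'\subseteq\mathrm{Alg}\,\mathcal L_E ,$$
where $e|S_1|^{-1}$ is the function of $|S_1|$ equal to $\lambda^{-1}$ for $\lambda\ge s/2$ and $0$ elsewhere. Then $\|B\|\le1$, $BS_1=\frac s2e$, and $B=eB=XBX$, because $S_1=XS_1X$.

**Step 5.** We contradict the small growth rate. By (F2), $X(B\,ETE)^mX=Z^m$ with $Z=B\,XTX=\frac s2e+B(XTX-S_1)$. As $Z=eZ$, $Z^me=(eZe)^m$, and $eZe=\frac s2(e+K')$ with $K'=eK'e$, $\|K'\|\le\frac2s\cdot0.16s=0.32$. On $eH$ we have $\|(e+K')w\|\ge0.68\|w\|$, so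
$$u_m(E)\ge\|(B\,ETE)^m\|\ge\|(eZe)^m\|\ge(0.34\,s)^m\qquad\text{for all }m .$$
This contradicts $u_m(E)\le C_1c_0^m$ for large $m$, since $c_0=s/(2000\kappa_G)<0.34s$. Hence $r_\phi(T)=0$ for all $\phi$, i.e. $T\in\bigcap_\phi I_\phi$. $\blacksquare$

## 11. Distance to the radical and the joint growth rate

**Proof of Theorem B.** The equalities $r(T)=\max_\phi r_\phi(T)=\inf_g\|gTg^{-1}\|$ are Propositions 1 and 2. It remains to treat the distance, the joint growth rate and amplification.

**Step 1.** We identify the distance with $r(T)$. Since $\Delta_F(T-\Delta_F(T))=0$, $r(T-\Delta_F(T))=0$, so $T-\Delta_F(T)\in\mathrm{rad}\,\mathcal A$ by Proposition 2, and $\mathrm{dist}(T,\mathrm{rad}\,\mathcal A)\le\|\Delta_F(T)\|$ for every $F$. Conversely, if $Q\in\mathrm{rad}\,\mathcal A$, then $r(Q)=0$ by Theorem A and Proposition 1, and $r(T)\le\inf_F(\|T-Q\|+\|\Delta_F(Q)\|)=\|T-Q\|$. Hence $\mathrm{dist}(T,\mathrm{rad}\,\mathcal A)=r(T)$.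

**Step 2.** We show $\sigma\le r(T)$. Let $a_n$ be the supremum of $\|TB_1T\cdots B_{n-1}T\|$ over contractions $B_i\in\mathcal A_{\ell^2}$. Splitting a product at one of the $B_i$ shows $a_{m+n}\le a_ma_n$, so $\sigma=\lim a_n^{1/n}$ exists; the same holds for $\sigma_1$. For $g$ as in the theorem, $g^2=\gamma_1^2I+\sum_{1\le i<n}(\gamma_{i+1}^2-\gamma_i^2)N_i^\perp$ has nonnegative coefficients. So by (F1) $\|gBg^{-1}\|\le1$ for contractions $B\in\mathcal A_{\ell^2}$, and $a_n\le\|g\|\|g^{-1}\|\|gTg^{-1}\|^n$. Thus $\sigma\le\inf_g\|gTg^{-1}\|=r(T)$.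

**Step 3.** We show $r(T)\le\sigma$. If $t>\sigma$, then $a_n\le Ct^n$ for some $C>0$ and all $n\ge1$. For $c>t$ Proposition 7 gives $g\in I+\varrho\mathcal P$ with $T^*gT\le c^2g$. For $\eta>0$ the projections $X_j=\{(1+\eta)^{j-1}\le g<(1+\eta)^j\}$, $j\ge1$, are gaps of a finite chain in $\mathcal L$ by Lemma 4, and
$$(1+\eta)^{j-1}\|X_jTX_jv\|^2\le\langle gTX_jv,TX_jv\rangle\le c^2\langle gX_jv,X_jv\rangle\le c^2(1+\eta)^j\|v\|^2 .$$
So $\|X_jTX_j\|\le(1+\eta)^{1/2}c$ for all $j$, and $r(T)\le(1+\eta)^{1/2}c$. Let $\eta\to0$, $c\to t$, $t\to\sigma$. This completes (1).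

**Step 4.** We compare $\sigma$ and $\sigma_1$. Clearly $\sigma_1\le\sigma$, using $B\otimes1$ for $B\in\mathcal A$. By Lemma 8 with $k=n-1$ and all $Y_i=I$, restricting to $B_i\in\mathcal A$ changes $a_n$ by a factor of at most $\kappa_G^n$. This gives $\sigma\le\kappa_G\sigma_1$.

**Step 5.** We treat amplification. The finite sublattices of $\mathcal L$ and of the CSL $\mathcal L\otimes1_K$ correspond, and $\Delta_{F\otimes1}(T\otimes1)=\Delta_F(T)\otimes1$, so $r(T\otimes1)=r(T)$. By Theorem A and Proposition 1, membership in the radical is equivalent to $r=0$ in both algebras. $\blacksquare$
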